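\title{A countable dense homogeneous continuum that is not strongly locally homogeneous}

\begin{abstract}
We construct a nondegenerate continuum $X$ in which every finite tuple of distinct points can be moved to every sufficiently close tuple by a homeomorphism close to the identity, while every continuous self-map of $X$ that is the identity on a nonempty open set is the identity. Consequently $X$ is countable dense homogeneous and strongly $n$-homogeneous for every $n$, but it is not strongly locally homogeneous at any point. This answers in the negative the question whether every compact countable dense homogeneous space is strongly locally homogeneous. The space $X$ is a generic inverse limit of compact Hilbert cube manifolds, and its rigidity is forced by fundamental groups.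
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are separable and metrizable, and all maps are continuous. We compare two ways of saying that a space $X$ has many homeomorphisms.

The space $X$ is \emph{countable dense homogeneous} (CDH) if for any two countable dense subsets $D$ and $E$ of $X$ there is a homeomorphism $f\colon X\to X$ with $f(D)=E$. It is \emph{strongly locally homogeneous at the point $x$} if for every open neighborhood $U$ of $x$ there is an open neighborhood $V\subseteq U$ of $x$ such that for all $y,z\in V$ there is a homeomorphism $h\colon X\to X$ with $h(y)=z$ and $h$ equal to the identity on $X\setminus U$. It is \emph{strongly locally homogeneous} (SLH) if this holds at every point.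

The first property is global: one homeomorphism has to match infinitely many points spread over the whole space. The second is local: one point has to be moved without disturbing anything outside $U$. A manifold without boundary is SLH, because two interior points of a closed ball are related by a homeomorphism of the ball that fixes its boundary. The Cantor set is SLH, because a clopen $V\subseteq U$ is again a Cantor set, and a homeomorphism of $V$ extends by the identity. The interval $[0,1]$ has neither property: the point $0$ cannot be moved to an interior point, so SLH fails at $0$, and a dense set containing $0$ cannot be mapped onto a dense set of interior points.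

Bessaga and Pe{\l}czy\'nski showed that SLH Polish spaces are CDH. For a compact space without isolated points this is a back-and-forth argument, which we give in Section~\ref{sec:moves}. The argument uses little of SLH: it only needs to move a point slightly by a homeomorphism that is close to the identity and fixes the \emph{finitely many} points already matched. SLH provides a homeomorphism that fixes everything outside a small set. The problem is whether this surplus is automatic:
\begin{quote}
\emph{Is every compact CDH space SLH?}
\end{quote}
The question is posed in \cite{problem}. The examples above suggest the answer yes, since the obvious way to move one point while fixing finitely many others is to cut the motion off outside a small neighborhood.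

There is further support for that guess. A \emph{continuum} is a nonempty compact connected space; it is \emph{nondegenerate} if it has more than one point. A space $X$ is \emph{$n$-homogeneous} if for any two $n$-element subsets $A,B\subseteq X$ some homeomorphism $h$ of $X$ satisfies $h(A)=B$, and \emph{strongly $n$-homogeneous} if every bijection $A\to B$ extends to a homeomorphism of $X$. Kennedy Phelps proved that a $2$-homogeneous continuum is SLH as soon as it has a nontrivial homeomorphism that restricts to the identity on some nonempty open set. So a $2$-homogeneous continuum that is not SLH must have many homeomorphisms, no two of which agree on a nonempty open set: if $g$ and $h$ agree on $W$, then $h^{-1}g$ is the identity on $W$. Such a continuum exists. For maps $f,g$ into a metric space we write $d(f,g)=\sup_x d(f(x),g(x))$, and we call $f$ and $g$ \emph{$\varepsilon$-close} if $d(f,g)<\varepsilon$.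

\begin{theorem}\label{thm:main}
There is a nondegenerate continuum $X$, with metric $d$, such that:
\begin{enumerate}
\item[(1)] \emph{(Micro-transitivity on finite sets.)} For all distinct $x_1,\dots,x_k\in X$ and every $\varepsilon>0$ there is $\delta>0$ such that whenever $d(x_i,y_i)<\delta$ for all $i$, there is a homeomorphism $g$ of $X$ with $d(g,\mathrm{id})<\varepsilon$ and $g(x_i)=y_i$ for all $i$. Consequently $X$ is CDH, and strongly $n$-homogeneous for every $n$.
\item[(2)] \emph{(Rigidity.)} If $g\colon X\to X$ is continuous and $g|_W=\mathrm{id}$ for some nonempty open set $W$, then $g=\mathrm{id}$. Consequently $X$ is not SLH at any point, and $X$ admits no nontrivial continuous $\mathbb{R}$-action.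
\end{enumerate}
\end{theorem}

Thus the answer to the question is no, and the hypothesis on a partially trivial homeomorphism in the theorem of Kennedy Phelps cannot be dropped, even for continua that are CDH and strongly $n$-homogeneous for all $n$.

The space $X$ is the inverse limit of a sequence $S_0\leftarrow S_1\leftarrow\cdots$ of compact Hilbert cube manifolds. The sequence is generic in the manner of a Fra\"{\i}ss\'e-type construction: every admissible map onto some $S_n$ is, up to a small error, a factor of a later bonding map. Genericity produces the homeomorphisms in (1). Rigidity comes from two kinds of bonding maps that occur in the sequence. The first kind has a fiber whose fundamental group controls the fundamental group of the whole domain; it converts ``$g$ is the identity on an open set'' into ``$g$ preserves the homotopy class of every loop.'' The second kind inserts small essential loops densely; a map that moved a point would carry one of these loops to a place where it cannot be.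

Section~\ref{sec:moves} derives the consequences listed in the theorem from micro-transitivity and rigidity. Section~\ref{sec:circles} develops the two rigidity mechanisms, which need only van Kampen's theorem. Sections~\ref{sec:Q} and~\ref{sec:arrows} set up the class of admissible maps, Section~\ref{sec:X} constructs $X$, and Sections~\ref{sec:homeos} and~\ref{sec:rigid} prove (1) and (2). Throughout, $I=[0,1]$, $\mathbb{N}=\{0,1,2,\dots\}$, $Q=I^{\mathbb{N}}$ is the Hilbert cube, $q_0\in Q$ is a fixed point, and $\mathbb{S}^1$ is the unit circle in $\mathbb{C}$.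

\section{Small moves and rigidity}\label{sec:moves}

A metric space $X$ \emph{has small moves} if for every finite $F\subset X$, every $x\in X\setminus F$ and every $\varepsilon>0$, the point $x$ has a neighborhood each point of which is $g(x)$ for some homeomorphism $g$ of $X$ with $g|_F=\mathrm{id}$ and $d(g,\mathrm{id})<\varepsilon$. An SLH space has small moves: take $U\ni x$ disjoint from $F$ and of diameter less than $\varepsilon$, and note that a homeomorphism that is the identity off $U$ maps $U$ onto $U$. A space that is micro-transitive on finite sets has small moves as well: list $F$ as $x_1,\dots,x_{k-1}$, put $x_k=x$, and take $y_i=x_i$ for $i<k$.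

\begin{lemma}\label{lem:backforth}
Let $X$ be a nonempty compact metric space that has small moves and no isolated points.
\begin{enumerate}
\item[(a)] $X$ is CDH.
\item[(b)] If $X\setminus F$ is connected for every finite $F\subset X$, then $X$ is strongly $n$-homogeneous for every $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D$ and $E$ be countable dense sets, each with a fixed enumeration. Nonempty open subsets of $X$ are infinite, so $D$ and $E$ are infinite and stay dense when finitely many points are removed. We construct homeomorphisms $g_n$ and increasing finite sets $F_n\subset D$, $F_n'\subset E$ with $g_n(F_n)=F_n'$, starting from $g_0=\mathrm{id}$ and $F_0=F_0'=\emptyset$. Given $g_n$, choose $\eta_n\in(0,2^{-n})$ so that $g_n^{-1}$ sends $\eta_n$-close points to $2^{-n}$-close points. We shall put $g_{n+1}=hg_n$, where $h$ is a homeomorphism with $h|_{F_n'}=\mathrm{id}$ and $d(h,\mathrm{id})<\eta_n$. Since $d(h^{-1},\mathrm{id})=d(h,\mathrm{id})$, this gives $d(g_{n+1},g_n)<2^{-n}$ and $d(g_{n+1}^{-1},g_n^{-1})=d(g_n^{-1}h^{-1},g_n^{-1})\le 2^{-n}$.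

If $n$ is even, let $x$ be the first element of $D\setminus F_n$. Then $g_n(x)\notin F_n'$. A small move at $g_n(x)$ and the density of $E\setminus F_n'$ give $h$ as above with $h(g_n(x))=e$ for some $e\in E\setminus F_n'$. If $n$ is odd, let $e$ be the first element of $E\setminus F_n'$. A small move at $e$ and the density of $g_n(D\setminus F_n)$ give $x\in D\setminus F_n$ and a homeomorphism $h'$ with $h'|_{F_n'}=\mathrm{id}$, $d(h',\mathrm{id})<\eta_n$ and $h'(e)=g_n(x)$; put $h=(h')^{-1}$. In both cases let $F_{n+1}=F_n\cup\{x\}$ and $F_{n+1}'=F_n'\cup\{e\}$.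

The sequences $(g_n)$ and $(g_n^{-1})$ converge uniformly to maps $g$ and $g'$. Since
\[
d(gg',\mathrm{id})\le d(gg',gg_n^{-1})+d(gg_n^{-1},g_ng_n^{-1})\to0
\]
by the uniform continuity of $g$, we get $gg'=\mathrm{id}$, and the same inequality with the roles of $g_n$ and $g_n^{-1}$ exchanged gives $g'g=\mathrm{id}$. All later factors $h$ fix $F_n'$ pointwise, so $g$ agrees with $g_n$ on $F_n$ and $g(F_n)=F_n'$. The even steps exhaust $D$ and the odd steps exhaust $E$. Hence $g(D)=E$.

(b) Let $F$ be finite and let $H_F$ be the group of homeomorphisms of $X$ that fix $F$ pointwise. Every $x\in X\setminus F$ has a neighborhood inside its $H_F$-orbit, so the orbits in $X\setminus F$ are open. They partition a connected set, so there is only one. Let $x_1,\dots,x_n$ be distinct and let $y_1,\dots,y_n$ be distinct. If $g$ is a homeomorphism with $g(x_i)=y_i$ for $i<j$, then $g(x_j)$ and $y_j$ both lie outside $F=\{y_1,\dots,y_{j-1}\}$, so some $h\in H_F$ has $hg(x_j)=y_j$, and $hg(x_i)=y_i$ for $i\le j$. Induction on $j$ finishes the proof.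
\end{proof}

We call $X$ \emph{rigid} if every map $X\to X$ that is the identity on a nonempty open set is the identity. The word does not mean that $X$ has few homeomorphisms.

\begin{lemma}\label{lem:rigidcons}
Let $X$ be a rigid metric space without isolated points. Then $X$ is not SLH at any point, every homotopy $H\colon X\times I\to X$ with $H_0=\mathrm{id}$ has $H_t=\mathrm{id}$ for all $t$, and every continuous action of $\mathbb{R}$ on $X$ is trivial.
\end{lemma}

\begin{proof}
Let $x\in X$, and let $U$ be an open ball around $x$ so small that $\overline U\ne X$. An open $V$ with $x\in V\subseteq U$ contains two distinct points $y,z$. A homeomorphism $h$ with $h(y)=z$ and $h=\mathrm{id}$ on $X\setminus U$ would be nontrivial and the identity on the nonempty open set $X\setminus\overline U$. So SLH fails at $x$.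

Suppose that $H_0=\mathrm{id}$ and $H(x,t_0)\ne x$. With $U$ as before, let $\lambda\colon X\to I$ be a map with $\lambda(x)=t_0$ and $\lambda=0$ off $U$. The map $y\mapsto H(y,\lambda(y))$ is the identity on $X\setminus\overline U$ and moves $x$, which contradicts rigidity. Finally, if $(\varphi_t)_{t\in\mathbb{R}}$ is a continuous action and $t_1\in\mathbb{R}$, then $H(y,t)=\varphi_{tt_1}(y)$ is a homotopy starting at the identity, so $\varphi_{t_1}=H_1=\mathrm{id}$.
\end{proof}

The statement on homotopies shows what $X$ cannot be. Small moves supply homeomorphisms $g\neq\mathrm{id}$ arbitrarily close to the identity, and in a compact ANR close maps are homotopic (Lemma~\ref{lem:C0} below). So a compact ANR without isolated points cannot both have small moves and be rigid. This is why $X$ is built as a limit, with new essential loops appearing at every scale.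

\section{Gluing circles along a closed set}\label{sec:circles}

A \emph{loop} in a space $Y$ is a map $\mathbb{S}^1\to Y$, and two loops are \emph{freely homotopic} if they are homotopic as maps. Freely homotopic loops in $\mathbb{S}^1$ have the same degree.

For a space $S$ and a nonempty closed set $A\subseteq S$ let
\[
S^A=\{(s,\theta,q)\in S\times\mathbb{S}^1\times Q:\ s\in A\ \text{or}\ \theta=1\},\qquad \pi_A(s,\theta,q)=s .
\]
Thus $S^A=R\times Q$, where $R=S\times\{1\}\cup A\times\mathbb{S}^1$ is $S$ with a circle attached at each point of $A$. The contractible factor $Q$ is invisible to homotopy theory; it will serve to keep us inside the class of Hilbert cube manifolds. The fiber of $\pi_A$ over $s$ is $\mathbb{S}^1\times Q$ for $s\in A$ and $Q$ for $s\notin A$.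

\subsection*{A loop that cannot leave $A$}

\begin{lemma}\label{lem:degree}
For $a\in A$, the loop $\beta_a(\theta)=(a,\theta,q_0)$ in $S^A$ is not freely homotopic to any loop contained in $\pi_A^{-1}(S\setminus A)$.
\end{lemma}

\begin{proof}
Let $\tau\colon S^A\to\mathbb{S}^1$, $\tau(s,\theta,q)=\theta$. The loop $\tau\beta_a$ has degree $1$. On $\pi_A^{-1}(S\setminus A)$ the map $\tau$ is constant, so it sends loops in this set to loops of degree $0$.
\end{proof}

Hence a self-map of $S^A$ that sends each loop to a freely homotopic loop cannot carry $\pi_A^{-1}(A)$ off itself. If $A$ is small, this pins the map down near $A$. It remains to find a reason why a map that is the identity on some open set should preserve the classes of loops far from that set. For this we need the fundamental group of $S^A$.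

\begin{lemma}\label{lem:vK}
Let $S$ be path-connected, let $A\subseteq S$ be closed and path-connected, and let $a\in A$. With base point $(a,1,q_0)$,
\[
\pi_1(S^A)=\langle \pi_1(S,a),\,z \mid z \text{ commutes with the image of }\pi_1(A,a)\rangle ,
\]
where $\pi_1(S,a)$ enters through $s\mapsto(s,1,q_0)$ and $z$ is the class of $\beta_a$. In particular, $\pi_1(S^A)\cong\pi_1(S)*\mathbb{Z}$ if $A$ is simply connected.
\end{lemma}

\begin{proof}
Since $Q$ is contractible, we compute $\pi_1(R)$ for $R=S\times\{1\}\cup A\times\mathbb{S}^1$. The natural cover of $R$ by a neighborhood of $S\times\{1\}$ and by $A\times(\mathbb{S}^1\setminus\{1\})$ has a disconnected intersection, so we first attach the circles on stems.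

Let $L$ be the union of $I$ and $\mathbb{S}^1$ glued at $1\in I$ and $1\in\mathbb{S}^1$, with base point $0\in I$. Let $c\colon L\to\mathbb{S}^1$ collapse $I$ to $1$, and let $j\colon\mathbb{S}^1\to L$ be the loop that runs up $I$, once around the circle and back down $I$, spending a third of the time on each part. The map $cj$ is a reparametrization of the identity, hence homotopic to it relative to $1$. For $t\in I$ let $H_t\colon L\to L$ send $x\in I$ to $tx$ and send the circle along the loop that starts at $t\in I$, runs up to $1$, around the circle and back down to $t$, spending time $(1-t)/3$ on each of the two stem parts. Then $H$ is a homotopy from $jc$ to the identity relative to $0$. Let $R'=S\times\{0\}\cup A\times L\subseteq S\times L$. The products of $\mathrm{id}_S$ with $c$, with $j$ and with the two homotopies restrict to maps $R'\to R$, $R\to R'$ and to homotopies in $R$ and $R'$ that fix the copies of $S$. So $R\simeq R'$ relative to $S$, and $\beta_a$ corresponds to the loop $\{a\}\times j$.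

Cover $R'$ by the open sets $U_1=S\times\{0\}\cup A\times[0,1)$ and $U_2=A\times(L\setminus\{0\})$. They are path-connected, and so is $U_1\cap U_2=A\times(0,1)$. Sliding along the stems, $U_1$ deformation retracts to $S\times\{0\}$ and $U_2$ to $A\times\mathbb{S}^1$, and $U_1\cap U_2\simeq A$. By van Kampen's theorem, with the base point moved from $(a,\frac12)$ to $(a,0)$ along the stem, $\pi_1(R')$ is the pushout of $\pi_1(S)\leftarrow\pi_1(A)\to\pi_1(A)\times\langle z\rangle$. In the pushout each element of $\pi_1(A)$ equals its image in $\pi_1(S)$; eliminating these generators leaves the stated presentation.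
\end{proof}

\subsection*{A fiber that controls the whole group}

For a path-connected space $S$ let $\Delta\subseteq S\times S$ be the diagonal, and put
\[
E(S)=(S\times S)^{\Delta},\qquad \rho\colon E(S)\to S,\quad \rho((s,s'),\theta,q)=s .
\]
The space $E(S)$ is path-connected. The fiber $\Phi_b=\rho^{-1}(b)$ consists of the points $((b,s'),\theta,q)$ with $s'=b$ or $\theta=1$, so it is a copy of $S^{\{b\}}$: the space $S$ with one circle attached at $b$, times $Q$; see Figure~\ref{fig:E}. As $b$ travels along a loop in the base, the circle is dragged along the same loop in the fiber. The next example shows what this achieves.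

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) rectangle (4,4);
\draw (0,0) -- (4,4);
\draw (0.9,0.9) .. controls +(115:1) and +(200:1) .. (0.9,0.9);
\draw (1.7,1.7) .. controls +(115:1) and +(200:1) .. (1.7,1.7);
\draw (3.3,3.3) .. controls +(115:1) and +(200:1) .. (3.3,3.3);
\draw[very thick] (2.5,2.5) .. controls +(115:1) and +(200:1) .. (2.5,2.5);
\draw[very thick] (2.5,0) -- (2.5,4);
\fill (2.5,2.5) circle (0.06) node[below right] {$(b,b)$};
\node at (3.7,3.3) {$\Delta$};
\node[above] at (2.5,4) {$\Phi_b$};
\node[left] at (0,2) {$S\times S$};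
\draw[->] (4.5,1.2) -- node[right] {$\rho$} (4.5,-0.6);
\draw (0,-0.9) -- (4,-0.9);
\fill (2.5,-0.9) circle (0.06) node[below] {$b$};
\node[left] at (0,-0.9) {$S$};
\end{tikzpicture}
\caption{The space $E(S)$ without its Hilbert cube factor: the square $S\times S$ with a circle attached at every point of the diagonal $\Delta$ (four of the circles are drawn). The map $\rho$ is the first coordinate. Its fiber $\Phi_b$ over $b$ (bold) is a copy of $S$ with one circle attached at $b$.}
\label{fig:E}
\end{figure}

\begin{example}\label{ex:eight}
Let $S=C_x\cup C_y$ be two circles meeting in one point $b$, so that $\pi_1(S,b)$ is free on $x,y$. In $\pi_1(S\times S)$ write $w_1=(w,1)$ and $w_2=(1,w)$ for a word $w$ in $x,y$.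

(a) \emph{No circles attached.} The fiber group $\langle x_2,y_2\rangle$ of the projection $S\times S\to S$ commutes with $x_1$ and $y_1$, so it carries no information about loops of the base. Indeed, let $f\colon S\to S$ be the identity on $C_x$ and collapse $C_y$ to $b$. Then $f\times\mathrm{id}$ is the identity on all fibers over the open set $C_x\setminus\{b\}$, and it sends the essential loop $C_y\times\{b\}$ to a point.

(b) \emph{Circles attached along the diagonal.} By Lemma~\ref{lem:vK}, $G=\pi_1(E(S))$ is generated by $x_1,y_1,x_2,y_2,z$; the letters with index $1$ commute with those with index $2$, and $z$ commutes with $x_1x_2$ and $y_1y_2$. The image of the fiber group is $K=\langle x_2,y_2,z\rangle$. For every word $w$ the element $w_2w_1=(w,w)$ commutes with $z$, and therefore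
\[
w_1x_2w_1^{-1}=x_2,\qquad w_1y_2w_1^{-1}=y_2,\qquad w_1zw_1^{-1}=w_2^{-1}zw_2 .
\]
So $K$ is normal in $G$. The proof of Lemma~\ref{lem:centralizer} shows that $K$ is free on $x_2,y_2,z$, and then $w_2^{-1}zw_2\neq z$ unless $w=1$. Conjugation on $K$ now records every loop $w$ of the base. An endomorphism of $G$ that fixes $K$ pointwise must send $x_1$ to an element that conjugates $K$ exactly as $x_1$ does, and we shall see that $x_1$ is the only such element.

(c) \emph{A base with central loops.} For $S=\mathbb{S}^1$ with generator $x$, the element $x_1x_2$ commutes with $x_1$, $x_2$ and $z$, so it is central in $G$, and the mechanism breaks down. Let $\lambda\colon\mathbb{S}^1\to\mathbb{S}^1$ have degree $1$ and equal $1$ on an open arc $J$. The map $((s,s'),\theta,q)\mapsto((\lambda(s)s,\lambda(s)s'),\theta,q)$ preserves the condition $s=s'$, so it maps $E(\mathbb{S}^1)$ to itself. It is the identity on $\rho^{-1}(J)$. It sends the loop $s\mapsto((s,1),1,q_0)$, whose image under $\rho$ has degree $1$, to a loop whose image under $\rho$ has degree $2$.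
\end{example}

Recall the normal form theorem for a free product $H_1*H_2$: every element is in exactly one way a product $w_1w_2\cdots w_r$ ($r\ge0$) of \emph{syllables} $w_i$ taken alternately from $H_1\setminus\{1\}$ and $H_2\setminus\{1\}$.

\begin{lemma}\label{lem:free}
Let $H$ be a group, let $z$ generate an infinite cyclic group, and let $P=H*\langle z\rangle$.
\begin{enumerate}
\item[(a)] Every element of $P$ that commutes with $z$ is a power of $z$.
\item[(b)] If $h\in H\setminus\{1\}$ and $z^jhz^{-j}\in H$, then $j=0$.
\item[(c)] If $H\ne1$, then $P$ has trivial center.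
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $k$ commute with $z$. Write $k=z^jw$, where $w=1$ or the first syllable of $w$ lies in $H$. Then $zw=wz$. If $w\neq1$, the normal form of $zw$ begins with $z$. In $wz$ the last letter can only merge with, or cancel, a final syllable of $w$ from $\langle z\rangle$, so the normal form of $wz$ still begins with the first syllable of $w$, which lies in $H$. This is impossible, so $k=z^j$.

(b) For $j\ne0$ the word $z^jhz^{-j}$ is a normal form with three syllables, while elements of $H$ have at most one.

(c) A central element is a power $z^j$ by (a), and $z^jhz^{-j}=h$ for some $h\ne1$ gives $j=0$ by (b).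
\end{proof}

\begin{lemma}\label{lem:centralizer}
Let $S$ be path-connected and $b\in S$. Suppose that $\Gamma=\pi_1(S,b)$ is nontrivial and has trivial center. Then the image $K$ of $\pi_1(\Phi_b)$ in $G=\pi_1(E(S))$, with base point $((b,b),1,q_0)$, is normal in $G$ and has trivial centralizer in $G$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:vK} for $\Delta\subseteq S\times S$ gives
\[
G=\langle\Gamma\times\Gamma,\ z\mid z(\gamma,\gamma)=(\gamma,\gamma)z\ \text{for }\gamma\in\Gamma\rangle .
\]
Lemma~\ref{lem:vK} for $\{b\}\subseteq S$ shows that $\pi_1(\Phi_b)$ is generated by the loops in the second factor and by the attached circle, so $K=\langle 1\times\Gamma,z\rangle$. The diagonal subgroup is a copy of $\Gamma$ that fixes $z$ under conjugation and acts on $1\times\Gamma$ by inner automorphisms. This suggests a semidirect product.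

Let $P=\Gamma*\langle z\rangle$ with $z$ of infinite order. Let $\Gamma$ act on $P$ by $\alpha_\gamma(g)=\gamma g\gamma^{-1}$ for $g\in\Gamma$ and $\alpha_\gamma(z)=z$, and let $L=P\rtimes\Gamma$. Every element of $L$ is uniquely $k\bar\gamma$ with $k\in P$, $\gamma\in\Gamma$, and $\bar\gamma k\bar\gamma^{-1}=\alpha_\gamma(k)$. Define
\[
\mu\colon G\to L,\quad (\gamma_1,\gamma_2)\mapsto(\gamma_2\gamma_1^{-1})\,\bar\gamma_1,\ \ z\mapsto z;
\qquad
\mu'\colon L\to G,\quad g\mapsto(1,g),\ \ z\mapsto z,\ \ \bar\gamma\mapsto(\gamma,\gamma).
\]
The map $\mu$ is multiplicative on $\Gamma\times\Gamma$, because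
\[
(\gamma_2\gamma_1^{-1})\bar\gamma_1\,(\delta_2\delta_1^{-1})\bar\delta_1
=\gamma_2\gamma_1^{-1}\cdot\gamma_1\delta_2\delta_1^{-1}\gamma_1^{-1}\cdot\overline{\gamma_1\delta_1}
=\gamma_2\delta_2(\gamma_1\delta_1)^{-1}\,\overline{\gamma_1\delta_1},
\]
and it respects the remaining relations because $\mu(\gamma,\gamma)=\bar\gamma$ commutes with $z$. The map $\mu'$ is a homomorphism on $P$ and on the complement, and it respects conjugation because $(\gamma,\gamma)(1,g)(\gamma,\gamma)^{-1}=(1,\gamma g\gamma^{-1})$ and $(\gamma,\gamma)z(\gamma,\gamma)^{-1}=z$ in $G$. On generators, $\mu'\mu(\gamma_1,\gamma_2)=(1,\gamma_2\gamma_1^{-1})(\gamma_1,\gamma_1)=(\gamma_1,\gamma_2)$, $\mu\mu'(g)=\mu(1,g)=g$, $\mu\mu'(\bar\gamma)=\bar\gamma$, and both compositions fix $z$. So $\mu$ is an isomorphism. It carries $K$ onto $P$, which is normal in $L$.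

Suppose that $k\bar\gamma$ centralizes $P$. Then $z=k\bar\gamma z\bar\gamma^{-1}k^{-1}=kzk^{-1}$, so $k=z^j$ by Lemma~\ref{lem:free}(a). For $g\in\Gamma\setminus\{1\}$ we have $g=z^j(\gamma g\gamma^{-1})z^{-j}$. Such a $g$ exists because $\Gamma\ne1$, so $j=0$ by Lemma~\ref{lem:free}(b). Now $\gamma g\gamma^{-1}=g$ for all $g\in\Gamma$, so $\gamma$ is central, and $\gamma=1$.
\end{proof}

Both hypotheses on $\Gamma$ are needed: if $\gamma$ is central in $\Gamma$, then $(\gamma,\gamma)$ centralizes $K$, and if $\Gamma=1$, then $G=K=\langle z\rangle$ is abelian.

\begin{proposition}\label{prop:loops}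
Let $S$ be path-connected with $\pi_1(S)$ nontrivial and of trivial center. If a map $\psi\colon E(S)\to E(S)$ is the identity on one fiber $\Phi_b$, then $\psi\ell$ is freely homotopic to $\ell$ for every loop $\ell$ in $E(S)$.
\end{proposition}

\begin{proof}
The map $\psi$ fixes $y_0=((b,b),1,q_0)\in\Phi_b$, so it induces an endomorphism $\psi_*$ of $G=\pi_1(E(S),y_0)$, and $\psi_*$ is the identity on $K$. Let $\gamma\in G$ and $\kappa\in K$. Since $K$ is normal, $\gamma\kappa\gamma^{-1}\in K$, and so
\[
\psi_*(\gamma)\,\kappa\,\psi_*(\gamma)^{-1}=\psi_*(\gamma\kappa\gamma^{-1})=\gamma\kappa\gamma^{-1}.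
\]
Thus $\gamma^{-1}\psi_*(\gamma)$ centralizes $K$, and $\psi_*(\gamma)=\gamma$ by Lemma~\ref{lem:centralizer}. If $\ell$ is any loop and $c$ is a path from $y_0$ to $\ell(1)$, then $\ell$ is freely homotopic to the based loop $c\,\ell\,c^{-1}$, which is homotopic to $\psi(c)\,\psi(\ell)\,\psi(c)^{-1}$, which is freely homotopic to $\psi\ell$.
\end{proof}

An open subset of $E(S)$ need not contain a fiber of $\rho$. In an inverse limit this is no obstacle: an open subset of $X$ contains the preimage of an open subset of some $S_m$, and this preimage contains whole fibers of every later bonding map.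

\section{Hilbert cube manifolds}\label{sec:Q}

We want an inverse sequence in which the maps $\pi_A$ and $\rho$ occur and whose limit is nevertheless homogeneous. This calls for a class of spaces that is closed under $S\mapsto S^A$, is countable up to homeomorphism, and has enough general position to push two gluing sets apart. Compact Hilbert cube manifolds, with Z-sets as gluing sets, are such a class.

A space $Y$ is an \emph{absolute neighborhood retract} (ANR) if, whenever it is embedded as a closed subset of a space $Z$, it is a retract of some neighborhood in $Z$. We use the following standard facts: $Q$ and $\mathbb{S}^1$ are ANRs; open subsets and finite products of ANRs are ANRs; a space that is locally an ANR is an ANR; and a union of two compact ANRs whose intersection is an ANR is an ANR.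

A \emph{$Q$-manifold} is a space locally homeomorphic to open subsets of $Q$. It is an ANR and locally compact, and every point has arbitrarily small path-connected open neighborhoods; in particular connected $Q$-manifolds are path-connected. Open subsets of $Q$-manifolds are $Q$-manifolds, and so is a product of two $Q$-manifolds, since $Q\times Q\cong Q$. On $Q$ we use the metric $D(p,q)=\sum_N2^{-N}|p_N-q_N|$.

Two maps $f,g$ into $M$ are \emph{$\mathcal{U}$-close}, for an open cover $\mathcal{U}$ of $M$, if for each $x$ some member of $\mathcal{U}$ contains $f(x)$ and $g(x)$. A closed set $A\subseteq M$ is a \emph{Z-set} if for every open cover $\mathcal{U}$ of $M$ there is a map $M\to M\setminus A$ that is $\mathcal{U}$-close to the identity. For compact $M$ this means that for every $\varepsilon>0$ some map $M\to M\setminus A$ is $\varepsilon$-close to the identity. Z-sets behave like subsets of a boundary: in $[0,1]$ the set $\{0\}$ is a Z-set, while $\{\frac12\}$ is not, since the image of a map close to the identity is a connected set containing points near $0$ and near $1$. Homeomorphisms carry Z-sets to Z-sets.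 A \emph{Z-embedding} is an embedding onto a Z-set. The \emph{tracks} of a homotopy $F\colon A\times I\to M$ are the sets $F(\{a\}\times I)$. The following theorems are in \cite{Chapman}.
\begin{enumerate}
\item[(Q1)] \emph{Stability.} $M\times Q\cong M$ for every $Q$-manifold $M$.
\item[(Q2)] \emph{Edwards' theorem.} If $P$ is a compact ANR, then $P\times Q$ is a $Q$-manifold.
\item[(Q3)] \emph{Triangulation.} Every compact $Q$-manifold is homeomorphic to $P\times Q$ with $P$ a finite polyhedron. So there are only countably many homeomorphism types of compact $Q$-manifolds.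
\item[(Q4)] \emph{Z-approximation.} Every map of a compact space into a $Q$-manifold can be approximated arbitrarily closely by Z-embeddings.
\item[(Q5)] \emph{Z-set unknotting.} For every open cover $\mathcal{V}$ of a $Q$-manifold $M$ there is an open cover $\mathcal{U}$ such that, if $A$ is compact, $F\colon A\times I\to M$ is a homotopy each of whose tracks lies in a member of $\mathcal{U}$, and $F_0,F_1$ are Z-embeddings, then there is a homeomorphism $u$ of $M$, $\mathcal{V}$-close to the identity, with $uF_0=F_1$.
\end{enumerate}
We derive the consequences that the construction uses.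

\begin{lemma}\label{lem:C0}
Let $S$ be a compact ANR with metric $d$. For every $\eta>0$ there is $\delta>0$ such that any two $\delta$-close maps into $S$ are joined by a homotopy whose tracks have diameter less than $\eta$.
\end{lemma}

\begin{proof}
Embed $S$ in $Q$, and let $r$ be a retraction onto $S$ of a compact neighborhood $N=\{p\in Q:D(p,S)\le\mu\}$, $\mu>0$. Choose $\mu'\in(0,\mu)$ so that $r$ sends sets of $D$-diameter at most $\mu'$ to sets of $d$-diameter less than $\eta$, and choose $\delta$ so that $\delta$-close points of $S$ have $D$-distance less than $\mu'$. The segment between two such points lies in $N$ and has $D$-diameter less than $\mu'$. So for $\delta$-close maps $a,a'$ the homotopy $r((1-t)a+ta')$ has the required property.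
\end{proof}

In the rest of this section $S$ is a compact $Q$-manifold with metric $d$.

\begin{lemma}\label{lem:C1}
For every $\varepsilon>0$ there is $\delta>0$ such that for any two $\delta$-close Z-embeddings $a,a'\colon A\to S$ of a compact space $A$ there is a homeomorphism $u$ of $S$ with $ua=a'$ and $d(u,\mathrm{id})<\varepsilon$.
\end{lemma}

\begin{proof}
Let $\mathcal{V}$ be the cover by balls of radius $\varepsilon/3$, let $\mathcal{U}$ be as in (Q5), let $\eta$ be a Lebesgue number of $\mathcal{U}$, and take $\delta$ from Lemma~\ref{lem:C0}. The homeomorphism $u$ from (Q5) satisfies $d(u,\mathrm{id})\le2\varepsilon/3$.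
\end{proof}

\begin{lemma}\label{lem:C2}
If $A_1,A_2\subseteq S$ are nonempty Z-sets and $\varepsilon>0$, there is a homeomorphism $u$ of $S$ with $d(u,\mathrm{id})<\varepsilon$ and $u(A_2)\cap A_1=\emptyset$.
\end{lemma}

\begin{proof}
Let $\delta$ be as in Lemma~\ref{lem:C1}, and let $\eta\colon S\to S\setminus A_1$ be $\delta/2$-close to the identity. The compact sets $\eta(A_2)$ and $A_1$ are at a distance $\mu>0$. By (Q4) there is a Z-embedding $a'\colon A_2\to S$ with $d(a',\eta|_{A_2})<\min(\delta/2,\mu)$. It misses $A_1$ and is $\delta$-close to the inclusion of $A_2$, and Lemma~\ref{lem:C1} gives $u$ with $u|_{A_2}=a'$.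
\end{proof}

\begin{lemma}\label{lem:C4}
\begin{enumerate}
\item[(a)] Finite subsets of $S$ are Z-sets, and the diagonal $\Delta$ is a Z-set in $S\times S$.
\item[(b)] Every nonempty open subset of $S$ contains a Z-set of $S$ that is homeomorphic to $Q$.
\item[(c)] If $S$ is connected and $P\subset S$ is finite, then $S\setminus P$ is path-connected.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Identify $S$ with $S\times Q$ by (Q1), and let $\kappa_{N,c}$ be the self-map that resets the $N$-th $Q$-coordinate to $c\in I$. It moves points by at most $2^{-N}$ in the sum metric of $S\times Q$, so it is as close to the identity as we like when $N$ is large. If $c$ differs from the $N$-th coordinates of the points of a finite set, then $\kappa_{N,c}$ misses that set. The map $\kappa_{N,0}\times\kappa_{N,1}$ misses $\Delta$.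

(b) Apply (Q4) to a constant map $Q\to S$ with value in the open set.

(c) Let $s,s'\in S\setminus P$ have path-connected open neighborhoods $U,U'$ disjoint from $P$, and let $c$ be a path in $S$ from $s$ to $s'$. By (a) there is $\eta\colon S\to S\setminus P$ so close to the identity that $\eta(s)\in U$ and $\eta(s')\in U'$. Join $s$ to $\eta(s)$ in $U$, follow $\eta c$, and join $\eta(s')$ to $s'$ in $U'$.
\end{proof}

The last lemma moves points with support in a prescribed open set. It shows that compact $Q$-manifolds are SLH.

\begin{lemma}\label{lem:C3}
If $O\subseteq S$ is open and connected and $t,t'\in O$, then some homeomorphism of $S$ that is the identity off $O$ carries $t'$ to $t$.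
\end{lemma}

\begin{proof}
We apply (Q5) in the $Q$-manifold $O$ to homotopies of a one-point space, that is, to paths. Two things have to be checked: that points are Z-sets in the possibly noncompact manifold $O$, and that the resulting homeomorphisms extend to $S$.

\emph{Points are Z-sets in $O$.} Identify $O$ with $O\times Q$ by (Q1). Let a point $(o,q)$ and an open cover be given. Let $\lambda\colon O\to I$ have compact support $C$ and $\lambda(o)=1$. For $N\in\mathbb{N}$ pick $c\in I$ with $c\ne q_N$, and send $(x,p)$ to $(x,p')$, where $p'$ is $p$ with $p_N$ replaced by $(1-\lambda(x))p_N+\lambda(x)c$. A point of the image with first coordinate $o$ has $N$-th $Q$-coordinate $c$, so the map misses $(o,q)$. The map is the identity off $C\times Q$, and it sends $C\times Q$ into itself, moving points by at most $2^{-N}$. If $2^{-N}$ is less than a Lebesgue number of the cover on the compact set $C\times Q$, the map is close to the identity with respect to the cover.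

\emph{Extension to $S$.} If $O=S$, let $\mathcal{V}=\{S\}$. Otherwise let $\mathcal{V}$ be the cover of $O$ by the balls $B(o,r_o/2)$, where $r_o=d(o,S\setminus O)$. Let $u$ be a homeomorphism of $O$ that is $\mathcal{V}$-close to the identity. If $x,u(x)\in B(o,r_o/2)$, then $d(x,u(x))<r_o$ and $d(x,S\setminus O)>r_o/2$, so $d(x,u(x))<2d(x,S\setminus O)$. Hence the extension of $u$ by the identity is continuous at the points of $S\setminus O$. It is a continuous bijection of the compact space $S$, so it is a homeomorphism.

Let $\mathcal{U}$ be the cover of $O$ that (Q5) assigns to $\mathcal{V}$. Each $z\in O$ has a path-connected neighborhood inside a member of $\mathcal{U}$, and by (Q5) every point of this neighborhood is the image of $z$ under a homeomorphism of $S$ that is the identity off $O$. So the orbits in $O$ of the group of such homeomorphisms are open, and since $O$ is connected there is one orbit.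
\end{proof}

\section{Arrows and amalgamation}\label{sec:arrows}

The simplest instance of the genericity that we aim for is the Cantor set, written as the inverse limit of the sets $\{0,1\}^n$ under the restriction maps $r^m_n$. If $f\colon T\to\{0,1\}^n$ is any surjection from a finite set and $2^{m-n}\ge|T|$, then mapping each fiber of $r^m_n$ onto the corresponding fiber of $f$ gives a surjection $h\colon\{0,1\}^m\to T$ with $fh=r^m_n$. To build a sequence with such a property in another class of maps, one needs two things: only countably many maps onto each space have to be treated, and any two maps onto the same space can be completed to a commutative square (for finite sets, by the fiber product). We now define the class of maps and prove approximate forms of both statements.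

An \emph{object} is a compact connected $Q$-manifold with a fixed metric, always denoted $d$. A \emph{gluing set} in an object $S$ is a nonempty Z-set $A\subseteq S$ that is a compact $Q$-manifold, possibly disconnected. For a gluing set $A$ the space $S\times\{1\}\cup A\times\mathbb{S}^1$ is a connected union of two compact ANRs meeting in the ANR $A\times\{1\}$. So it is an ANR, and $S^A$ is an object by (Q2). Let $T$ and $S$ be objects.
\begin{itemize}
\item A \emph{product arrow} $T\to S$ is a map $\mathrm{pr}_S\circ\alpha$, where $\alpha\colon T\to S\times Y$ is a homeomorphism and $Y$ is an object or a point.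
\item A \emph{circle arrow} $T\to S$ is a map $\pi_A\circ\alpha$, where $A$ is a gluing set in $S$ and $\alpha\colon T\to S^A$ is a homeomorphism.
\end{itemize}
These arrows are \emph{elementary}, and in \emph{standard form} if $\alpha$ is the identity. An \emph{arrow of length $k$} ($k\ge1$) is a composition of $k$ elementary arrows, and an \emph{arrow} is an arrow of some length. Homeomorphisms are product arrows. For an object $S$ the diagonal $\Delta\cong S$ is a gluing set in $S\times S$ by Lemma~\ref{lem:C4}(a), so $E(S)$ is an object and $\rho=\mathrm{pr}_1\circ\pi_\Delta$ is an arrow of length $2$. This is the reason for admitting product arrows.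

Composing an elementary arrow with a homeomorphism on either side gives an elementary arrow of the same type. On the domain side this is part of the definition. On the target side, a homeomorphism $u\colon S\to S'$ satisfies $u\,\mathrm{pr}_S=\mathrm{pr}_{S'}(u\times\mathrm{id}_Y)$ and
\begin{equation}\label{eq:hat}
u\,\pi_A=\pi_{u(A)}\,\hat u,\qquad\text{where }\ \hat u\colon S^A\to (S')^{u(A)},\quad \hat u(s,\theta,q)=(u(s),\theta,q),
\end{equation}
and $\hat u$ is a homeomorphism. So such a composition does not change the length of an arrow.

\begin{lemma}\label{lem:monotone}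
\begin{enumerate}
\item[(a)] Let $f\colon Y\to Z$ be a surjective map of compact spaces with connected fibers. Then $f^{-1}(C)$ is connected for every connected $C\subseteq Z$.
\item[(b)] Every arrow $f\colon T\to S$ has a section, that is, a map $\varsigma\colon S\to T$ with $f\varsigma=\mathrm{id}$; in particular $f$ is onto. Moreover $f^{-1}(C)$ is connected for every connected $C\subseteq S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $f^{-1}(C)$ be the disjoint union of $Y_i=f^{-1}(C)\cap F_i$ ($i=1,2$) with $F_i$ closed in $Y$. Each fiber over $C$ lies in one $Y_i$, so the sets $f(Y_i)=C\cap f(F_i)$ are disjoint. They are closed in $C$ and cover $C$, so one of them is empty.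

(b) Standard elementary arrows have the sections $s\mapsto(s,y_0)$ and $s\mapsto(s,1,q_0)$, and their fibers $Y$, $Q$, $\mathbb{S}^1\times Q$ are connected. So (b) holds for elementary arrows by (a), and both properties pass to compositions.
\end{proof}

Connected preimages will be used to move points (Lemma~\ref{lem:marks}), and sections to turn a self-map of $X$ into self-maps of the $S_n$ (Section~\ref{sec:rigid}).

The difficulty in completing squares lies with two circle arrows. The fiber product of $\pi_A$ with itself is obtained from $S^A$ by attaching circles along $\pi_A^{-1}(A)$, and this is not a Z-set in $S^A$: a map $\eta\colon S^A\to\pi_A^{-1}(S\setminus A)$ close to the identity would make $\beta_a$ homotopic to $\eta\beta_a$ by Lemma~\ref{lem:C0}, contrary to Lemma~\ref{lem:degree}. The remedy is to push the two gluing sets apart first. The price is that squares commute only up to a small error.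

\begin{lemma}[Amalgamation]\label{lem:amalgam}
Let $f_1\colon S_1\to S$ and $f_2\colon S_2\to S$ be arrows of lengths $k$ and $l$, and let $\varepsilon>0$. There are an object $T$ and arrows $h_1\colon T\to S_1$ of length $l$ and $h_2\colon T\to S_2$ of length $k$ with $d(f_1h_1,f_2h_2)<\varepsilon$.
\end{lemma}

\begin{proof}
\emph{Case $k=l=1$.} If $f_i=f_i^0\alpha_i$ with $f_i^0$ in standard form and $h_1^0,h_2^0$ work for $f_1^0,f_2^0$, then $h_i=\alpha_i^{-1}h_i^0$ work for $f_1,f_2$. So let $f_1,f_2$ be in standard form.

\emph{Two product arrows,} $S_i=S\times Y_i$. Take $T=S\times Y_1\times Y_2$ with the two projections. The square commutes.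

\emph{A product arrow and a circle arrow,} say $S_1=S\times Y$ and $S_2=S^A$. Put $T=S^A\times Y$, let $h_2$ be the projection onto $S^A$, and let $h_1(s,\theta,q,y)=(s,y)$. The set $A\times Y$ is a compact $Q$-manifold, and it is a Z-set in $S\times Y$: use $\eta\times\mathrm{id}_Y$ with $\eta\colon S\to S\setminus A$ close to the identity. Permuting coordinates identifies $T$ with $(S\times Y)^{A\times Y}$ and $h_1$ with $\pi_{A\times Y}$. So $h_1$ is a circle arrow, and the square commutes.

\emph{Two circle arrows,} $f_i=\pi_{A_i}$. By Lemma~\ref{lem:C2} there is a homeomorphism $u$ of $S$ with $d(u,\mathrm{id})<\varepsilon$ such that the gluing set $A_2'=u(A_2)$ is disjoint from $A_1$. Let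
\[
T=\{(s,\theta_1,\theta_2,q_1,q_2):\ (s,\theta_1,q_1)\in S^{A_1},\ (s,\theta_2,q_2)\in S^{A_2'}\}.
\]
Up to the order of coordinates, $T=(S^{A_1})^B$ with $B=\pi_{A_1}^{-1}(A_2')$. Since $A_2'$ misses $A_1$, we have $B=A_2'\times\{1\}\times Q$, a compact $Q$-manifold. We show that $B$ is a Z-set in $S^{A_1}$. A map that pushes $S$ off $A_2'$ lifts to $S^{A_1}$ if it does not move $A_1$, so we cut such a map off near $A_1$.

Let $N$ be a closed neighborhood of $A_2'$ disjoint from $A_1$, let $\mu=d(A_2',S\setminus N)>0$, and let $\lambda\colon S\to I$ be $1$ on $N$ and $0$ on $A_1$. Let $0<\mu'\le\mu$. Since $A_2'$ is a Z-set, Lemma~\ref{lem:C0} gives a homotopy $(\eta_t)$ with tracks of diameter less than $\mu'$ from $\eta_0=\mathrm{id}$ to a map $\eta_1\colon S\to S\setminus A_2'$. Put $\eta'(s)=\eta_{\lambda(s)}(s)$. Then $\eta'$ is $\mu'$-close to the identity and $\eta'|_{A_1}=\mathrm{id}$. It misses $A_2'$: for $s\in N$ because $\eta'(s)=\eta_1(s)$, and for $s\notin N$ because $d(\eta'(s),s)<\mu\le d(s,A_2')$. So $(s,\theta,q)\mapsto(\eta'(s),\theta,q)$ maps $S^{A_1}$ to itself, misses $B$, and is as close to the identity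 as we like.

Hence $T$ is an object and the projection $h_1\colon T\to S^{A_1}$ is a circle arrow. The roles of the disjoint gluing sets $A_1$ and $A_2'$ are symmetric, so the projection $h_2'\colon T\to S^{A_2'}$ is a circle arrow too. Put $h_2=\hat u^{-1}h_2'$ with $\hat u\colon S^{A_2}\to S^{A_2'}$ as in \eqref{eq:hat}. Then $f_1h_1=\mathrm{pr}_S$ and $f_2h_2=u^{-1}\mathrm{pr}_S$ are $\varepsilon$-close.

\emph{Case $l=1$, by induction on $k$.} Let $f_1=f'e$ with $e\colon S_1\to S'$ elementary and $f'\colon S'\to S$ of length $k-1$. By induction there are $h_1'\colon T'\to S'$ elementary and $h_2'\colon T'\to S_2$ of length $k-1$ with $d(f'h_1',f_2h_2')<\varepsilon/2$. Amalgamate the elementary arrows $e$ and $h_1'$: there are elementary $h_1\colon T\to S_1$ and $c\colon T\to T'$ with $eh_1$ and $h_1'c$ so close that, by the uniform continuity of $f'$, $d(f'eh_1,f'h_1'c)<\varepsilon/2$. Put $h_2=h_2'c$, of length $k$. Then $d(f_1h_1,f_2h_2)\le d(f'eh_1,f'h_1'c)+d(f'h_1'c,f_2h_2'c)<\varepsilon$.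

\emph{General case, by induction on $l$.} Let $f_2=f'e$ with $e\colon S_2\to S'$ elementary and $f'\colon S'\to S$ of length $l-1$. By induction there are $h_1'\colon T'\to S_1$ of length $l-1$ and $h_2'\colon T'\to S'$ of length $k$ with $d(f_1h_1',f'h_2')<\varepsilon/2$. By the case $l=1$ for $h_2'$ and $e$, there are $c\colon T\to T'$ elementary and $h_2\colon T\to S_2$ of length $k$ with $h_2'c$ and $eh_2$ so close that $d(f'h_2'c,f'eh_2)<\varepsilon/2$. Put $h_1=h_1'c$, of length $l$. Then $d(f_1h_1,f_2h_2)\le d(f_1h_1'c,f'h_2'c)+d(f'h_2'c,f'eh_2)<\varepsilon$.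
\end{proof}

\begin{lemma}\label{lem:countable}
For every object $S$ there is a countable set $\mathcal{E}(S)$ of elementary arrows into $S$ such that for every elementary arrow $e_0\colon T_0\to S$ and every $\varepsilon>0$ there are $e\colon T\to S$ in $\mathcal{E}(S)$ and a homeomorphism $\alpha\colon T\to T_0$ with $d(e_0\alpha,e)<\varepsilon$.
\end{lemma}

\begin{proof}
By (Q3) there are countably many spaces $Y_i$ representing all objects and the point, and countably many spaces $A_i$ representing all nonempty compact $Q$-manifolds. Put the projections $S\times Y_i\to S$ into $\mathcal{E}(S)$. Every product arrow into $S$ becomes one of them after composition with a homeomorphism on the domain side. For each $i$ the Z-embeddings $A_i\to S$ form a subspace of the separable metric space of all maps $A_i\to S$; choose a countable dense set $\mathcal{D}_i$ of them, and put the maps $\pi_{a'(A_i)}$, $a'\in\mathcal{D}_i$, into $\mathcal{E}(S)$. Let $e_0=\pi_A\alpha_0$ be a circle arrow, with $A=a(A_i)$ for a Z-embedding $a$. Choose $a'\in\mathcal{D}_i$ so close to $a$ that Lemma~\ref{lem:C1} gives $u$ with $ua'=a$ and $d(u,\mathrm{id})<\varepsilon$.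 For $A'=a'(A_i)$ we have $u(A')=A$, and $\alpha=\alpha_0^{-1}\hat u\colon S^{A'}\to T_0$ satisfies $e_0\alpha=\pi_A\hat u=u\pi_{A'}$ by \eqref{eq:hat}. This map is $\varepsilon$-close to $\pi_{A'}\in\mathcal{E}(S)$.
\end{proof}

\section{The continuum $X$}\label{sec:X}

We construct objects $S_n$ and arrows $r^{n+1}_n\colon S_{n+1}\to S_n$, starting from $S_0=Q$. For $m\ge n$ let $r^m_n\colon S_m\to S_n$ be the composition of the bonding maps, with $r^n_n=\mathrm{id}$; it is an arrow. As soon as $S_n$ is constructed, fix a countable base $\mathcal{B}(S_n)$ of nonempty open sets, and list as $t_{n,0},t_{n,1},\dots$ the \emph{tasks for $S_n$}: all pairs $(e,i)$ with $e\in\mathcal{E}(S_n)$ and $i\ge1$ an integer, and all sets $O\in\mathcal{B}(S_n)$. Let $\nu\colon\mathbb{N}\to\mathbb{N}^2$ be the inverse of the bijection $(n,k)\mapsto\frac12(n+k)(n+k+1)+n$; then $\nu(q)=(n,k)$ implies $n\le q$.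

For $q=0,1,2,\dots$ we pass from $S_m$, $m=4q$, to $S_{m+4}$ as follows. Let $\nu(q)=(n,k)$. Since $n\le m$, the task $t_{n,k}$ is defined.
\begin{itemize}
\item If $t_{n,k}=(e,i)$ with $e\colon T\to S_n$, apply Lemma~\ref{lem:amalgam} to $r^m_n$ and $e$. It gives an object $S_{m+1}$ and arrows $r^{m+1}_m\colon S_{m+1}\to S_m$ and $h\colon S_{m+1}\to T$ with $d(r^m_nr^{m+1}_m,eh)<1/i$.
\item If $t_{n,k}=O$, choose by Lemma~\ref{lem:C4}(b) a Z-set $A\cong Q$ of $S_m$ inside the nonempty open set $(r^m_n)^{-1}(O)$, and put $S_{m+1}=S_m^A$, $r^{m+1}_m=\pi_A$.
\item In both cases put $S_{m+2}=S_{m+1}^{A'}$ and $S_{m+3}=S_{m+2}^{A''}$ for Z-sets $A',A''\cong Q$, with bonding maps $\pi_{A'},\pi_{A''}$, and put $S_{m+4}=E(S_{m+3})$, $r^{m+4}_{m+3}=\rho$.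
\end{itemize}
The two circles in the last step prepare the hypothesis of Proposition~\ref{prop:loops}: by Lemma~\ref{lem:vK}, $\pi_1(S_{m+3})\cong(\pi_1(S_{m+1})*\mathbb{Z})*\mathbb{Z}$, and this group is nontrivial with trivial center by Lemma~\ref{lem:free}(c). Every task is treated, so the sequence has the following three properties. They are all that we use from now on, apart from $S_0=Q$.
\begin{enumerate}
\item[(G1)] For all $n$, all $e\colon T\to S_n$ in $\mathcal{E}(S_n)$ and all $\varepsilon>0$ there are $m\geq n$ and an arrow $h\colon S_m\to T$ with $d(eh,r^m_n)<\varepsilon$.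
\item[(G2)] For all $n$ and all $O\in\mathcal{B}(S_n)$ there are $m\ge n$ and a gluing set $A\subseteq(r^m_n)^{-1}(O)$ in $S_m$ with $S_{m+1}=S_m^A$ and $r^{m+1}_m=\pi_A$.
\item[(G3)] For infinitely many $n$ we have $S_n=E(S_{n-1})$, $r^n_{n-1}=\rho$, and $\pi_1(S_{n-1})$ is nontrivial with trivial center.
\end{enumerate}

Let $X=\varprojlim S_n$ be the closed subspace of $\prod_nS_n$ consisting of the sequences $(w_n)$ with $r^{n+1}_n(w_{n+1})=w_n$. Fix a compatible metric $d$ on $X$, and let $p_n\colon X\to S_n$ be the projections, so that $r^m_np_m=p_n$. Recall that an inverse limit of continua is a continuum, and that for indices $l_0<l_1<\cdots$ a family of maps $f_j\colon Y\to S_{l_j}$ with $r^{l_{j+1}}_{l_j}f_{j+1}=f_j$ determines a unique map $f\colon Y\to X$ with $p_{l_j}f=f_j$.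

Fix a section $s_n\colon S_n\to S_{n+1}$ of $r^{n+1}_n$ for each $n$, and write $s^n_m=s_{m-1}\cdots s_n\colon S_n\to S_m$ for $m\ge n$, with $s^n_n=\mathrm{id}$. Then $r^m_ns^n_m=\mathrm{id}$. Let $\sigma_n\colon S_n\to X$ be the map with $p_m\sigma_n=s^n_m$ for $m\ge n$. Comparing coordinates,
\begin{equation}\label{eq:sigma}
p_j\sigma_n=r^n_j\quad(j\le n),\qquad \sigma_ms^n_m=\sigma_n\quad(m\ge n).
\end{equation}

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(a)] $X$ is a nondegenerate continuum without isolated points, and each $p_n$ is onto.
\item[(b)] For each $k$, the sets $p_j^{-1}(O)$ with $j\ge k$ and $O\in\mathcal{B}(S_j)$ form a base of $X$.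
\item[(c)] $X\setminus F$ is connected for every finite $F\subset X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $p_n$ is onto because $p_n\sigma_n=\mathrm{id}$. So the continuum $X$ maps onto $S_0=Q$ and is nondegenerate; a connected space with more than one point has no isolated points.

(b) A basic open set of the product meets $X$ in a set $\bigcap_{n\le j}p_n^{-1}(O_n)$ with $O_n$ open, where $j$ may be taken at least $k$. This set equals $p_j^{-1}(O')$ for the open set $O'=\bigcap_{n\le j}(r^j_n)^{-1}(O_n)$, which is a union of members of $\mathcal{B}(S_j)$.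

(c) The fiber $p_n^{-1}(w)$ is the inverse limit of the spaces $(r^m_n)^{-1}(w)$, $m\ge n$, which are continua by Lemma~\ref{lem:monotone}(b). So the fibers of $p_n$ are connected. By Lemmas~\ref{lem:C4}(c) and~\ref{lem:monotone}(a), the sets $X_n=p_n^{-1}(S_n\setminus p_n(F))$ are connected. They increase, since $p_{n+1}(x)\in p_{n+1}(F)$ implies $p_n(x)\in p_n(F)$. Their union is $X\setminus F$, since a point outside $F$ differs from each of the finitely many points of $F$ in all coordinates from some index on. An increasing union of connected sets is connected.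
\end{proof}

Property (G1) treats countably many elementary arrows. It extends to all arrows. The induction below rests on the bookkeeping of lengths in Lemma~\ref{lem:amalgam}: the arrow $\kappa$ has length $k-1$, however long $h_1$ is.

\begin{lemma}[Genericity]\label{lem:generic}
For every $n$, every arrow $f\colon T\to S_n$ and every $\varepsilon>0$ there are $m\ge n$ and an arrow $h\colon S_m\to T$ with $d(fh,r^m_n)<\varepsilon$.
\end{lemma}

\begin{proof}
We use induction on the length $k$ of $f$, for all $n$ and $\varepsilon$ at once. For $k=1$, Lemma~\ref{lem:countable} gives $e\colon T'\to S_n$ in $\mathcal{E}(S_n)$ and a homeomorphism $\alpha\colon T'\to T$ with $d(f\alpha,e)<\varepsilon/2$, and (G1) gives $h'\colon S_m\to T'$ with $d(eh',r^m_n)<\varepsilon/2$. Take $h=\alpha h'$.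

For $k>1$ let $f=ef'$ with $e\colon T_1\to S_n$ elementary and $f'\colon T\to T_1$ of length $k-1$. By the case $k=1$ there is an arrow $h_1\colon S_{m_1}\to T_1$, $m_1\ge n$, with $d(eh_1,r^{m_1}_n)<\varepsilon/3$. Amalgamating $h_1$ and $f'$, we get arrows $\kappa\colon Z\to S_{m_1}$ of length $k-1$ and $\tau\colon Z\to T$ with $h_1\kappa$ and $f'\tau$ so close that $d(eh_1\kappa,ef'\tau)<\varepsilon/3$. By the inductive hypothesis for $\kappa$ there are $m\ge m_1$ and an arrow $h'\colon S_m\to Z$ with $\kappa h'$ so close to $r^m_{m_1}$ that $d(r^{m_1}_n\kappa h',r^m_n)<\varepsilon/3$. For $h=\tau h'$,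
\[
d(fh,r^m_n)\le d(ef'\tau h',eh_1\kappa h')+d(eh_1\kappa h',r^{m_1}_n\kappa h')+d(r^{m_1}_n\kappa h',r^m_n)<\varepsilon.
\qedhere
\]
\end{proof}

\section{Homeomorphisms of $X$}\label{sec:homeos}

Suppose that $l_0<l_1<\cdots$ and that maps $\varphi_j\colon S_{l_{j+1}}\to S_{l_j}$ satisfy $\varphi_j\varphi_{j+1}=r^{l_{j+2}}_{l_j}$ exactly. Then $\varphi_jr^{l_{j+3}}_{l_{j+1}}=\varphi_j\varphi_{j+1}\varphi_{j+2}=r^{l_{j+2}}_{l_j}\varphi_{j+2}$, so the $\varphi_j$ with even $j$ induce a self-map $g$ of $X$, those with odd $j$ induce a self-map $g'$, and $g,g'$ are inverse to each other. Genericity produces $\varphi_{j+1}$ from $\varphi_j$, with an error. Two things have to be added: the errors must be summable after all later compositions, and the arrows must send prescribed points to prescribed points. We begin with the second.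

\begin{lemma}\label{lem:marks}
Let $x_1,\dots,x_k\in X$, and let $B_i\ni p_n(x_i)$ be pairwise disjoint connected open subsets of $S_n$ of diameter less than $\varepsilon$. Let $f\colon T\to S_n$ be an arrow, and let $t_i\in T$ satisfy $f(t_i)\in B_i$. Then for arbitrarily large $m$ there is an arrow $h\colon S_m\to T$ with $d(fh,r^m_n)<2\varepsilon$ and $h(p_m(x_i))=t_i$ for all $i$.
\end{lemma}

\begin{proof}
Choose $\varepsilon_0\in(0,\varepsilon)$ so that the ball of radius $\varepsilon_0$ around $p_n(x_i)$ lies in $B_i$ for all $i$. Lemma~\ref{lem:generic} gives an arrow $h_0\colon S_m\to T$ with $d(fh_0,r^m_n)<\varepsilon_0$; replacing $h_0$ by $h_0r^{m'}_m$, we may take $m$ as large as we like. Put $t_i'=h_0(p_m(x_i))$. Then $f(t_i')$ is $\varepsilon_0$-close to $r^m_np_m(x_i)=p_n(x_i)$, so $t_i'$ lies in $O_i=f^{-1}(B_i)$, as does $t_i$. The sets $O_i$ are disjoint and open, and they are connected by Lemma~\ref{lem:monotone}(b). By Lemma~\ref{lem:C3} there are homeomorphisms $u_i$ of $T$, the identity off $O_i$, with $u_i(t_i')=t_i$. Their composition $u$ maps each $O_i$ onto itself, sends $t_i'$ to $t_i$ and is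 the identity off $\bigcup_iO_i$. Hence $d(fu,f)\le\max_i\operatorname{diam}B_i<\varepsilon$, and $h=uh_0$ has the required properties.
\end{proof}

\begin{proposition}\label{prop:homeo}
Let $B_1,\dots,B_k\subseteq S_{n}$ be pairwise disjoint connected open sets of diameter less than $\varepsilon$, and let $x_i,y_i\in p_{n}^{-1}(B_i)$. There is a homeomorphism $g$ of $X$ with $g(x_i)=y_i$ for all $i$ and $d(p_{n}g,p_{n})<3\varepsilon$.
\end{proposition}

\begin{proof}
Let $z^j_i=y_i$ for even $j$ and $z^j_i=x_i$ for odd $j$. We construct indices $n=l_0<l_1<\cdots$; write $M_j=S_{l_j}$, $P_j=p_{l_j}$ and $R^a_j=r^{l_a}_{l_j}$. We also construct arrows $\varphi_j\colon M_{j+1}\to M_j$, finite sets $\Omega_j$ of maps with domain $M_j$, and numbers $\varepsilon_j>0$. The sets $\Omega_j$ collect the maps through which an error made in $M_j$ will be passed: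
\[
\Omega_0=\{\mathrm{id}\},\qquad \Omega_{j+1}=\{\mathrm{id}\}\cup\{\omega R^{j+1}_j:\omega\in\Omega_j\}\cup\{\omega\varphi_j:\omega\in\Omega_j\}.
\]
Thus $\omega\in\Omega_j$ and $a\ge j$ imply $\omega R^a_j\in\Omega_a$ and $\omega R^a_j\varphi_a\in\Omega_{a+1}$. By uniform continuity we choose $\varepsilon_j$ so that every $\omega\in\Omega_j$ sends $\varepsilon_j$-close points of $M_j$ to $2^{-j-3}\varepsilon$-close points. The requirements are:
\begin{enumerate}
\item[(a)] $\varphi_j(P_{j+1}z_i^{j+1})=P_jz_i^j$ for all $i,j$;
\item[(b)] $d(\varphi_0,R^1_0)<2\varepsilon$;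
\item[(c)] $d(\varphi_j\varphi_{j+1},R^{j+2}_j)<\varepsilon_j$ for all $j$.
\end{enumerate}

For $\varphi_0$ apply Lemma~\ref{lem:marks} to the points $x_i$, the sets $B_i$, the arrow $f=\mathrm{id}$ and $t_i=P_0y_i$. Suppose that $\varphi_0,\dots,\varphi_j$ are constructed. The points $P_jz^j_i$ ($i=1,\dots,k$) are distinct, because their images in $M_0$ lie in the disjoint sets $B_i$. Choose disjoint connected open neighborhoods of them in $M_j$ of diameter less than $\varepsilon_j/2$. Apply Lemma~\ref{lem:marks} to the points $z^j_i$, these neighborhoods, the arrow $f=\varphi_j$ and $t_i=P_{j+1}z_i^{j+1}$; here $f(t_i)=P_jz_i^j$ by (a). We obtain $l_{j+2}>l_{j+1}$ and an arrow $\varphi_{j+1}$ that satisfies (c) and sends $P_{j+2}z_i^j$ to $P_{j+1}z_i^{j+1}$. This is (a) for $j+1$, since $z_i^{j+2}=z_i^j$.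

\emph{Convergence.} For $a\ge j$ put $G^a_j=R^a_j\varphi_aP_{a+1}\colon X\to M_j$. Let $\omega\in\Omega_j$. We compare
\[
\omega G^{a+2}_j=\omega R^a_j\,R^{a+2}_a\,\varphi_{a+2}P_{a+3}
\quad\text{and}\quad
\omega G^a_j=\omega R^a_j\varphi_a\,R^{a+3}_{a+1}\,P_{a+3}
\]
with the map $\omega R^a_j\varphi_a\varphi_{a+1}\varphi_{a+2}P_{a+3}$. The first is $2^{-a-3}\varepsilon$-close to it, by (c) for $a$ and $\omega R^a_j\in\Omega_a$. The second is $2^{-a-4}\varepsilon$-close to it, by (c) for $a+1$ and $\omega R^a_j\varphi_a\in\Omega_{a+1}$. Hence
\begin{equation}\label{eq:cauchy}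
d(\omega G^{a+2}_j,\omega G^a_j)<2^{-a-2}\varepsilon\qquad(\omega\in\Omega_j,\ a\ge j).
\end{equation}
With $\omega=\mathrm{id}$ we see that $G^a_j$ converges uniformly as $a\to\infty$ through even values and through odd values. Since $R^{j+1}_jG^a_{j+1}=G^a_j$ for $a>j$, the limits are compatible with the bonding maps. They define maps $g,g'\colon X\to X$ with $P_jg=\lim_{a\text{ even}}G^a_j$ and $P_jg'=\lim_{a\text{ odd}}G^a_j$.

\emph{The maps $g$ and $g'$ are mutually inverse.} Fix $j$, let $a\ge j$ be even, and let $\omega=R^a_j\varphi_a\in\Omega_{a+1}$, so that $G^a_jg'=\omega P_{a+1}g'=\lim_{b\text{ odd}}\omega G^b_{a+1}$. Summing \eqref{eq:cauchy} over the odd $b\ge a+1$, we find that $G^a_jg'$ is within $\sum_{b}2^{-b-2}\varepsilon<2^{-a}\varepsilon$ of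
\[
\omega G^{a+1}_{a+1}=R^a_j\varphi_a\varphi_{a+1}P_{a+2}.
\]
By (c) and $R^a_j\in\Omega_a$, this map is $2^{-a-3}\varepsilon$-close to $R^a_jR^{a+2}_aP_{a+2}=P_j$. Letting $a\to\infty$ through even values gives $P_jgg'=P_j$ for all $j$, so $gg'=\mathrm{id}$. The same computation with $a$ odd, $b$ even and $g$ in place of $g'$ gives $g'g=\mathrm{id}$. So $g$ is a homeomorphism.

\emph{The marked points and the estimate.} For even $a\ge j$, (a) gives $G^a_j(x_i)=R^a_j\varphi_aP_{a+1}x_i=R^a_jP_ay_i=P_jy_i$. So $P_jg(x_i)=P_jy_i$ for all $j$, and $g(x_i)=y_i$. Finally, by \eqref{eq:cauchy} summed over even $a\ge0$ and by (b),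
\[
d(P_0g,P_0)\le d(P_0g,G^0_0)+d(\varphi_0P_1,R^1_0P_1)<\varepsilon+2\varepsilon.
\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $x_1,\dots,x_k\in X$ be distinct and let $\varepsilon>0$. Let $C$ be the compact set of pairs $(x,x')\in X\times X$ with $d(x,x')\ge\varepsilon/2$. The compact sets $C_n=\{(x,x')\in C:p_n(x)=p_n(x')\}$ decrease and have empty intersection, so $C_n=\emptyset$ for large $n$. Fix such an $n$ for which, moreover, the points $p_n(x_i)$ are distinct. The positive continuous function $d(p_nx,p_nx')$ on $C$ is bounded below by $3\varepsilon_1$ for some $\varepsilon_1>0$. Thus $d(p_nx,p_nx')<3\varepsilon_1$ implies $d(x,x')<\varepsilon/2$. Choose disjoint connected open sets $B_i\ni p_n(x_i)$ of diameter less than $\varepsilon_1$, and choose $\delta>0$ so that the ball of radius $\delta$ around $x_i$ lies in $p_n^{-1}(B_i)$ for all $i$. If $d(x_i,y_i)<\delta$, Proposition~\ref{prop:homeo} gives a homeomorphism $g$ with $g(x_i)=y_i$ and $d(p_ng,p_n)<3\varepsilon_1$, hence $d(g,\mathrm{id})\le\varepsilon/2<\varepsilon$.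

So $X$ is micro-transitive on finite sets, and therefore has small moves. By Lemmas~\ref{lem:backforth} and~\ref{lem:X}, $X$ is CDH and strongly $n$-homogeneous for every $n$.
\end{proof}

\section{Rigidity of $X$}\label{sec:rigid}

A self-map $g$ of $X$ need not descend to any $S_n$. The sections give a substitute, the maps $\psi_n=p_ng\sigma_n\colon S_n\to S_n$. Even when $g$ is a homeomorphism, $\psi_n$ is only known to be continuous, so it matters that Proposition~\ref{prop:loops} holds for all continuous maps. That proposition alone fixes no point: by Lemma~\ref{lem:C3}, an object $E(S)$ has nontrivial homeomorphisms that are the identity on a fiber. The loops inserted by (G2) turn the statement about homotopy classes into one about points.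

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $g\colon X\to X$ be the identity on a nonempty open set $W$. By Lemma~\ref{lem:X}(b) there are $m$ and a nonempty open $V\subseteq S_m$ with $p_m^{-1}(V)\subseteq W$.

\emph{Step 1: if $n>m$ is as in \emph{(G3)}, then $\psi_n=p_ng\sigma_n$ sends every loop in $S_n$ to a freely homotopic loop.} Let $y\in(r^n_m)^{-1}(V)$. Then $p_m\sigma_n(y)=r^n_m(y)\in V$ by \eqref{eq:sigma}, so $\sigma_n(y)\in W$, $g\sigma_n(y)=\sigma_n(y)$, and $\psi_n(y)=y$. Since $n-1\ge m$ and $r^{n-1}_m$ is onto, there is $b\in S_{n-1}$ with $r^{n-1}_m(b)\in V$. As $r^n_m=r^{n-1}_m\rho$, the whole fiber $\Phi_b=\rho^{-1}(b)$ lies in $(r^n_m)^{-1}(V)$. So $\psi_n$ is the identity on $\Phi_b$, and Proposition~\ref{prop:loops} applies.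

\emph{Step 2: a circle near a point that moves.} Suppose that $g(x)\ne x$. Choose $k$ with $p_k(x)\neq p_kg(x)$ and disjoint open sets $V_1\ni p_k(x)$ and $V_2\ni p_kg(x)$ in $S_k$. By Lemma~\ref{lem:X}(b) there are $j\ge k$ and $O\in\mathcal{B}(S_j)$ with
\[
x\in p_j^{-1}(O)\subseteq p_k^{-1}(V_1)\cap g^{-1}p_k^{-1}(V_2).
\]
Since $p_j$ is onto, $r^j_k(O)\subseteq V_1$. By (G2) there are $l\ge j$ and a gluing set $A\subseteq(r^l_j)^{-1}(O)$ with $S_{l+1}=S_l^A$ and $r^{l+1}_l=\pi_A$. Note that $r^l_k(A)\subseteq r^j_k(O)\subseteq V_1$. Pick $a\in A$, and let $\beta=\beta_a$ be the loop in $S_{l+1}$ from Lemma~\ref{lem:degree}. Its lift $\sigma_{l+1}\beta$ to $X$ satisfies $p_j\sigma_{l+1}\beta=r^l_j\pi_A\beta$ by \eqref{eq:sigma}, and this is the constant loop at $r^l_j(a)\in O$. So $\sigma_{l+1}\beta$ lies in $p_j^{-1}(O)$, and $g\sigma_{l+1}\beta$ lies in $p_k^{-1}(V_2)$. Put $\beta''=p_{l+1}g\sigma_{l+1}\beta$, a loop in $S_{l+1}$. Then $r^l_k\pi_A\beta''=p_kg\sigma_{l+1}\beta$ lies in $V_2$, which is disjoint from $r^l_k(A)$. Hence $\beta''$ is contained in $\pi_A^{-1}(S_l\setminus A)$.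

\emph{Step 3: the contradiction.} Choose $n>\max(m,l+1)$ as in (G3), and let $\beta'=s^{l+1}_n\beta$, a loop in $S_n$. By Step 1, $\beta'$ is freely homotopic in $S_n$ to $\psi_n\beta'=p_ng\sigma_ns^{l+1}_n\beta=p_ng\sigma_{l+1}\beta$, where we used \eqref{eq:sigma}. Applying $r^n_{l+1}$ to the homotopy, we find that $r^n_{l+1}\beta'=\beta$ is freely homotopic in $S_{l+1}=S_l^A$ to $p_{l+1}g\sigma_{l+1}\beta=\beta''$. This contradicts Lemma~\ref{lem:degree}. Hence $g=\mathrm{id}$, and $X$ is rigid.

Since $X$ has no isolated points, Lemma~\ref{lem:rigidcons} shows that $X$ is not SLH at any point and admits no nontrivial continuous $\mathbb{R}$-action.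
\end{proof}

\begin{thebibliography}{9}

\bibitem{Chapman}
T. A. Chapman, \emph{Lectures on Hilbert Cube Manifolds}, CBMS 28 (1976).

\bibitem{problem}
\emph{On countable dense and strong $n$-homogeneity},
\texttt{https://www.impan.pl/shop/publication/\allowbreak transaction/\allowbreak download/product/89242}

\end{thebibliography}
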